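# Sectorial operators on $L^p$ whose $H^\infty$-angle exceeds their angle of sectoriality

## 1. The guess $\omega_H(A)=\omega(A)$, tested on scalars, diagonals and matrices

A sectorial operator carries two angles. One, $\omega(A)$, records how well its resolvent behaves. The other, $\omega_H(A)$, records on which sectors bounded holomorphic functions can be applied to it with a bound by the sup norm. The first guess is that on a space as good as $L^p$, $1<p<\infty$, the two agree as soon as $\omega_H(A)$ makes sense. Let us fix the definitions and test this.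

Throughout, $X$ is a complex Banach space and $\Sigma_\theta=\{z\in\mathbb C\setminus\{0\}:|\arg z|<\theta\}$ for $0<\theta<\pi$. For a closed operator $A$ we write $\sigma(A)$ and $\rho(A)$ for spectrum and resolvent set, and $R(\lambda,A)=(\lambda-A)^{-1}$.

**Definition (sectorial).** $A$ is sectorial if there is $\omega\in(0,\pi)$ with $\sigma(A)\subseteq\overline{\Sigma_\omega}$ and $\sup\{\|\lambda R(\lambda,A)\|:\lambda\in\mathbb C\setminus\overline{\Sigma_{\omega'}}\}<\infty$ for every $\omega'\in(\omega,\pi)$. The infimum of all such $\omega$ is the angle of sectoriality $\omega(A)$.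

**Definition (calculus).** For $\theta\in(\omega(A),\pi)$ let $H^\infty_0(\Sigma_\theta)$ be the space of bounded holomorphic $\varphi$ on $\Sigma_\theta$ with $|\varphi(z)|\le C\min(|z|^\varepsilon,|z|^{-\varepsilon})$ for some $C,\varepsilon>0$. For such $\varphi$ put
$$\varphi(A)=\frac1{2\pi i}\int_{\partial\Sigma_\nu}\varphi(z)R(z,A)\,dz,\qquad \omega(A)<\nu<\theta,$$
where $\partial\Sigma_\nu$ runs from $\infty e^{i\nu}$ to $0$ to $\infty e^{-i\nu}$, that is, with the sector on its left. The integral does not depend on $\nu$, and $\varphi\mapsto\varphi(A)$ is linear and multiplicative (textbook facts). $A$ has a bounded $H^\infty(\Sigma_\theta)$-calculus if $\|\varphi(A)\|\le C\|\varphi\|_\infty$ for all $\varphi\in H_0^\infty(\Sigma_\theta)$, with one constant $C$. If this holds for some $\theta\in(\omega(A),\pi)$, then $\omega_H(A)$ is the infimum of all such $\theta\in(\omega(A),\pi)$.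

Always $\omega(A)\le\omega_H(A)$. A bounded calculus is inherited by larger angles, because functions in $H_0^\infty(\Sigma_{\theta'})$ restrict to functions in $H_0^\infty(\Sigma_\theta)$ with no larger sup norm when $\theta<\theta'$.

Two elementary estimates will be used all the time. If the arguments of $u,v\in\mathbb C\setminus\{0\}$ differ modulo $2\pi$ by at least $\delta\in(0,\pi/2]$, then
$$|u-v|\ge\sin\delta\,\max(|u|,|v|).\tag{1}$$
Indeed, for $t>0$ and $\delta\le|\alpha|\le\pi$ we have $|1-te^{i\alpha}|^2=1-2t\cos\alpha+t^2\ge1-2t\cos\delta+t^2\ge\sin^2\delta$; apply this to $v/u$ and to $u/v$. Next, for $0<\theta<\pi$ put $\kappa_\theta=\inf_{z\in\Sigma_\theta}|1+z|$, which is positive by (1) with $v=-1$. Since $|1+z|=|z|\,|1+1/z|$ and $1/z\in\Sigma_\theta$,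
$$|1+z|\ge\kappa_\theta\max(1,|z|)\qquad(z\in\Sigma_\theta).\tag{2}$$
A small example of a function in $H_0^\infty(\Sigma_\theta)$ is $\psi(z)=z/(1+z)^2$: by (2), $|\psi(z)|\le\kappa_\theta^{-2}\min(|z|,|z|^{-1})$.

**Lemma 1 (no gap for bounded invertible operators).** Let $A$ be sectorial and bounded with bounded inverse, and let $\omega(A)<\nu<\theta<\pi$. Choose $0<\rho_0<\|A^{-1}\|^{-1}$ and $\rho_1>\|A\|$, and let $\Gamma$ be the positively oriented boundary of $\{\rho_0<|z|<\rho_1,\ |\arg z|<\nu\}$. Then, for every $\varphi\in H^\infty_0(\Sigma_\theta)$,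
$$\varphi(A)=\frac1{2\pi i}\int_\Gamma\varphi(z)R(z,A)\,dz.\tag{3}$$
Consequently $\|\varphi(A)\|\le C\|\varphi\|_\infty$ with $C$ independent of $\varphi$, and $\omega_H(A)=\omega(A)$.

*Proof.* All $z$ with $|z|\le\rho_0$ or $|z|\ge\rho_1$ are in $\rho(A)$. By Cauchy's theorem the integral of $\varphi R(\cdot,A)$ over the boundary of $\{\rho'<|z|<\rho_0,|\arg z|<\nu\}$ vanishes. The arc $|z|=\rho'$ contributes at most $2\nu\rho'\|\varphi\|_\infty\sup_{|z|\le\rho_0}\|R(z,A)\|$, which tends to $0$ as $\rho'\to0$. Similarly, for $\rho''>\rho_1$, the arc $|z|=\rho''$ contributes at most a constant times $2\nu\rho''(\rho'')^{-\varepsilon}(\rho''-\|A\|)^{-1}\to0$ as $\rho''\to\infty$. So the parts of $\partial\Sigma_\nu$ inside $|z|<\rho_0$ and outside $|z|>\rho_1$ can be replaced by the two arcs of $\Gamma$. This is (3), and $C=\frac1{2\pi}\,\mathrm{length}(\Gamma)\sup_{\Gamma}\|R(\cdot,A)\|$. Here $\theta>\omega(A)$ was arbitrary. $\square$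

So (3) is the usual holomorphic (Dunford) calculus: $\Gamma$ winds once around $\sigma(A)$. Now the tests.

*Scalars.* For $A=e^{i\beta}I$ on a nonzero space, $0\le\beta<\pi$, the spectrum is $\{e^{i\beta}\}$ and (1) bounds $\lambda/(\lambda-e^{i\beta})$ outside larger sectors. So $\omega(A)=\beta$. By (3), $\varphi(A)=\varphi(e^{i\beta})I$, so $\omega_H(A)=\beta$.

*Diagonal operators.* Let $A=\operatorname{diag}(\alpha_i)$ on $\ell^p$ with $\alpha_i\ne0$ bounded and $\omega=\sup_i|\arg\alpha_i|<\pi$. If $|\arg\lambda|\ge\omega'>\omega$, the arguments of $\lambda$ and $\alpha_i$ differ modulo $2\pi$ by at least $\min(\omega'-\omega,\pi-\omega)=\omega'-\omega$, so (1) bounds $\sup_i|\lambda/(\lambda-\alpha_i)|$. Hence $\omega(A)=\omega$. Working coordinatewise, $\varphi(A)=\operatorname{diag}(\varphi(\alpha_i))$ has norm at most $\|\varphi\|_\infty$. Both angles are $\omega$.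

*Matrices.* Let $\dim X<\infty$ and let $A$ be sectorial. The negative axis lies outside every $\overline{\Sigma_{\omega'}}$ with $\omega'<\pi$, so $\lambda R(\lambda,A)$ stays bounded as $\lambda\uparrow0$. Let $N$ be the restriction of $A$ to its generalized eigenspace at $0$, and suppose that this space is nonzero, with $N^r=0\neq N^{r-1}$. Then $\lambda^rR(\lambda,N)=\sum_{j<r}\lambda^{r-1-j}N^j\to N^{r-1}\ne0$ as $\lambda\uparrow0$. If $r\ge2$, then also $\lambda^rR(\lambda,N)=\lambda^{r-1}\cdot\lambda R(\lambda,N)\to0$, a contradiction. So $N=0$ and $X=\ker A\oplus\operatorname{ran}A$, with $A_1=A|_{\operatorname{ran}A}$ invertible and sectorial, $\omega(A_1)\le\omega(A)$. Let $\theta>\omega(A)$ and $\varphi\in H_0^\infty(\Sigma_\theta)$. On $\ker A$ we have $R(z,A)=z^{-1}$, and $\int_{\partial\Sigma_\nu}\varphi(z)\frac{dz}z=0$ by Cauchy's theorem: closing the contour by arcs of radius $\rho$ costs at most $2\nu\sup_{|z|=\rho,|\arg z|\le\nu}|\varphi(z)|$, which tends to $0$ both as $\rho\to0$ and as $\rho\to\infty$. So $\varphi(A)=0$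 on $\ker A$. On $\operatorname{ran}A$, Lemma 1 gives $\|\varphi(A_1)\|\le C\|\varphi\|_\infty$. Hence $\omega_H(A)=\omega(A)$ for every sectorial matrix.

## 2. Hilbert space supports the guess, and the line of proof that is lost in $L^p$

**McIntosh's theorem** (A. McIntosh, *Operators which have an $H_\infty$ functional calculus*, Proc. CMA, ANU 14 (1986)). An injective sectorial operator on a Hilbert space with a bounded $H^\infty(\Sigma_\theta)$-calculus for some $\theta>\omega(A)$ has it for all $\theta>\omega(A)$.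

The non-injective case follows from the decomposition $H=\ker A\oplus\overline{\operatorname{ran}A}$, valid for sectorial operators on reflexive spaces, together with $\varphi(A)|_{\ker A}=0$. We give a direct proof that does not use injectivity, because we want to see which line needs the Hilbert space.

*Proof.* Let $A$ have a bounded $H^\infty(\Sigma_\theta)$-calculus on $H$ with constant $C$, let $\psi(z)=z/(1+z)^2$, $\psi_t(z)=\psi(tz)$ for $t>0$, and $\kappa=\kappa_\theta$.

**Step A: square function bounds.** The purpose is to turn the calculus at angle $\theta$ into an estimate in which $\theta$ no longer appears. For any $z\in\Sigma_\theta$, $t>0$,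
$$\sum_{k\in\mathbb Z}|\psi(2^ktz)|\le\kappa^{-2}\sum_k\min(2^kt|z|,(2^kt|z|)^{-1})\le4\kappa^{-2},$$
because the terms with $2^kt|z|<1$, and those with $2^kt|z|\ge1$, are each dominated by the series $1+\frac12+\frac14+\dots$. So for all signs $\varepsilon_k$ and all $n$, $\|\sum_{|k|\le n}\varepsilon_k\psi_{2^kt}(A)\|\le M:=4C\kappa^{-2}$. In a Hilbert space the average of $\|\sum\varepsilon_ku_k\|^2$ over all signs is $\sum\|u_k\|^2$. Hence $\sum_k\|\psi_{2^kt}(A)x\|^2\le M^2\|x\|^2$, and integrating over $t\in[1,2]$ against $dt/t$,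
$$\int_0^\infty\|\psi_t(A)x\|^2\frac{dt}t\le M^2\log2\,\|x\|^2,\qquad \int_0^\infty\|\psi_t(A)^*y\|^2\frac{dt}t\le M^2\log2\,\|y\|^2.\tag{4}$$
The second bound holds because the adjoints of the signed sums have the same norms.

**Step B: any smaller angle.** The purpose is to bound $\varphi(A)$ for $\varphi\in H_0^\infty(\Sigma_{\theta'})$, where $\omega(A)<\theta'<\theta$. Put $c=\int_0^\infty\psi(t)^3\frac{dt}t=\int_0^\infty\frac{t^2}{(1+t)^6}dt>0$. The function $z\mapsto\int_0^\infty\psi(tz)^3\frac{dt}t$ is holomorphic on $\Sigma_\theta$ and equals $c$ for $z>0$, hence everywhere. Let $\omega(A)<\nu<\theta'$ and $K=\sup\{\|zR(z,A)\|:0\ne z\in\partial\Sigma_\nu\}<\infty$. Since $\int_0^\infty|\psi(tz)|^3\frac{dt}t\le\kappa^{-6}\int_0^\infty\min(\tau,\tau^{-1})^3\frac{d\tau}\tau=\frac23\kappa^{-6}$ and $\int_{\partial\Sigma_\nu}|\varphi(z)|\frac{|dz|}{|z|}<\infty$, Fubini's theorem and multiplicativity give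
$$c\,\varphi(A)=\int_0^\infty(\varphi\psi_t^3)(A)\frac{dt}t=\int_0^\infty\psi_t(A)\,(\varphi\psi_t)(A)\,\psi_t(A)\frac{dt}t .$$
Moreover
$$\|(\varphi\psi_t)(A)\|\le\frac{K\|\varphi\|_\infty}{2\pi}\int_{\partial\Sigma_\nu}|\psi(tz)|\frac{|dz|}{|z|}\le\frac{K\|\varphi\|_\infty}{2\pi\kappa^2}\cdot2\int_0^\infty\min(\tau,\tau^{-1})\frac{d\tau}\tau=\frac{2K}{\pi\kappa^2}\|\varphi\|_\infty .$$
Pairing with $y$ and using Cauchy–Schwarz and (4),
$$|\langle\varphi(A)x,y\rangle|\le\frac{2K}{c\pi\kappa^2}\|\varphi\|_\infty\int_0^\infty\|\psi_t(A)x\|\,\|\psi_t(A)^*y\|\frac{dt}t\le\frac{2KM^2\log2}{c\pi\kappa^2}\|\varphi\|_\infty\|x\|\|y\|.$$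
So the calculus is bounded at every angle $\theta'>\omega(A)$, and $\omega_H(A)=\omega(A)$. $\square$

Now repeat this in $L^p$. Step A survives in the following form. Khintchine's inequality says that for independent signs $r_i$ and $1\le q<\infty$ the norm $(\mathbb E|\sum b_ir_i|^q)^{1/q}$ is comparable to $(\sum|b_i|^2)^{1/2}$, with constants depending only on $q$. Applied pointwise, it turns the sign average into $\|(\sum_k|\psi_{2^kt}(A)x|^2)^{1/2}\|_{L^p}\lesssim\|x\|$. But Step B then needs, for the operators $G_k=(\varphi\psi_{2^kt})(A)$, an estimate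
$$\Big\|\Big(\sum_k|G_ku_k|^2\Big)^{1/2}\Big\|_{L^p}\le C\Big\|\Big(\sum_k|u_k|^2\Big)^{1/2}\Big\|_{L^p},\tag{5}$$
and all we know is $\sup_k\|G_k\|<\infty$. If $p=2$, (5) follows from that. If $p\ne2$ it does not.

Here is the smallest failure, for $1<p<2$. On $\ell^p_3$ with basis $\delta_\emptyset,\delta_1,\delta_2$ let $G_1$ map $\delta_\emptyset\mapsto\delta_1$ and $G_2$ map $\delta_\emptyset\mapsto\delta_2$, all other basis vectors going to $0$. Both are contractions. With $u_1=u_2=\delta_\emptyset$, the square function on the right of (5) is $\sqrt2\,\delta_\emptyset$, of norm $2^{1/2}$; that on the left is $\delta_1+\delta_2$, of norm $2^{1/p}$. So $C\ge2^{1/p-1/2}>1$. Iterating this branching along a tree makes the ratio grow exponentially in the number of steps. The counterexample below is such an iterated failure, built into a single operator.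

## 3. The guess is wrong on every infinite-dimensional $L^p$, $p\ne2$

For general Banach spaces, strict inequality $\omega(A)<\omega_H(A)$ may hold: there is an example (without dense range) by Cowling, Doust, McIntosh and Yagi, one by Kalton on a uniformly convex space, and one by Kalton and Weis on a closed subspace of $L^p$ with $p\in(1,2)$. We ask for one on a full $L^p$-space. The answer is yes, with every pair of angles.

**Theorem 1.** Let $p\in(1,\infty)\setminus\{2\}$ and $0<\Omega<\pi$. There is a bounded, injective operator $A$ with dense range on $\ell^p$ which is sectorial with $\omega(A)=0$, has a bounded $H^\infty(\Sigma_\theta)$-calculus for every $\theta\in(\Omega,\pi)$, and satisfies $\omega_H(A)=\Omega$.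

**Theorem 2.** Let $1<p<\infty$ and let $(S,\mu)$ be a measure space.

(a) If $p\ne2$ and $L^p(S,\mu)$ is infinite-dimensional, then the set of pairs $(\omega(A),\omega_H(A))$, where $A$ runs over the sectorial operators on $L^p(S,\mu)$ with a bounded $H^\infty(\Sigma_\theta)$-calculus for some $\theta\in(\omega(A),\pi)$, is exactly $\{(\omega,\Omega):0\le\omega\le\Omega<\pi\}$. All pairs are attained by bounded injective operators with dense range. The same holds in every Banach space containing a complemented subspace isomorphic to $\ell^p$ for some $p\in(1,\infty)\setminus\{2\}$.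

(b) If $p=2$ or $\dim L^p(S,\mu)<\infty$, then always $\omega(A)=\omega_H(A)$.

Part (b) is now proved: the finite-dimensional case in Section 1 and the case $p=2$ in Section 2.

What must an operator with a gap look like? The function $z^{is}$, $s\ge0$, has modulus $e^{-s\arg z}\le e^{\theta s}$ on $\Sigma_\theta$, so a bounded calculus at angle $\theta$ forces $\|A^{is}\|\le C'e^{\theta s}$ (proved in Section 8). We want $A^{is}=e^{is\log A}$ to grow like $e^{\Omega s}$ while resolvents remain good up to angle $0$. So we design $\log A$.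

## 4. A shift that is contractive on branches and expansive on the tree

Let $1<p<2$ and $\gamma=\frac1p-\frac12>0$. Fix integers $d\ge2$, $n\ge1$. Let $V$ be the set of words of length $\le n$ over $\{1,\dots,d\}$, including the empty word $\emptyset$, and let $K$ be the set of words of length exactly $n$, so $|K|=N:=d^n$. Think of $V$ as the vertices of a $d$-ary tree and of $k\in K$ as a branch. For $w\ne\emptyset$ let $w^-$ be $w$ without its last letter. Let $E$ be the space of functions $x:V\times K\to\mathbb C$ with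
$$\|x\|^p=\sum_{v\in V}\Big(\sum_{k\in K}|x(v,k)|^2\Big)^{p/2}.\tag{6}$$
Let $E_k$ be the subspace of functions supported on $V\times\{k\}$; it is isometric to $\ell^p(V)$, and the coordinate projection $P_k:E\to E_k$ is contractive. If an operator $G$ leaves every $E_k$ invariant, then $G=\sum_kG|_{E_k}P_k$, so
$$\|G\|\le\sum_k\|G|_{E_k}\|.\tag{7}$$
If $G$ is multiplication by a scalar $c_k$ on $E_k$, for each $k$, then by (6)
$$\|G\|=\max_k|c_k|.\tag{8}$$

Define the shift $T$ on $E$ by
$$(Tx)(w,k)=\begin{cases}x(w^-,k)&\text{if }w\ne\emptyset\text{ and }w\text{ is a prefix of }k,\\0&\text{otherwise.}\end{cases}$$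
Each $E_k$ is invariant; put $T_k=T|_{E_k}$. For $d=2$, $n=1$ this is the example of Section 2: $T_1=G_1$, $T_2=G_2$.

**Step 1: one branch.** We show that a single branch sees no growth:
$$\|T_k^j\|\le1\quad(j\ge0),\qquad T^{n+1}=0.\tag{9}$$
On $E_k=\ell^p(V)$, $T_k$ maps $\delta_v$ to $\delta_w$, with $w$ the prefix of $k$ of length $|v|+1$, if $v$ is a prefix of $k$ with $|v|<n$, and maps $\delta_v$ to $0$ otherwise. So distinct basis vectors go to distinct basis vectors or to $0$, whence $\|T_k\|\le1$. Each application raises the length, which is at most $n$, so $T_k^{n+1}=0$ for every $k$.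

**Step 2: all branches, upper bound.** We bound the norm of $T$ on the whole tree:
$$\|T\|\le d^\gamma.\tag{10}$$
Let $K_w$ be the set of $k\in K$ with prefix $w$. For fixed $v$ the sets $K_w$ with $w^-=v$ are $d$ disjoint sets. Hölder's inequality gives $\sum_{i=1}^dt_i^{p/2}\le d^{1-p/2}(\sum_it_i)^{p/2}$ for $t_i\ge0$. Hence
$$\|Tx\|^p=\sum_{|v|<n}\ \sum_{w:\,w^-=v}\Big(\sum_{k\in K_w}|x(v,k)|^2\Big)^{p/2}\le d^{1-p/2}\sum_{|v|<n}\Big(\sum_{k\in K}|x(v,k)|^2\Big)^{p/2}\le d^{1-p/2}\|x\|^p,$$
and $(1-\frac p2)/p=\gamma$.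

**Step 3: all branches, lower bound.** We show that (10) is attained, for all powers up to $n$, by one vector. Let $x_0(\emptyset,k)=1$ for all $k$ and $x_0(v,k)=0$ for $v\ne\emptyset$, so $\|x_0\|=N^{1/2}=d^{n/2}$. For $0\le j\le n$, $(T^jx_0)(w,k)$ is $1$ if $|w|=j$ and $w$ is a prefix of $k$, and $0$ otherwise. There are $d^j$ words of length $j$, each a prefix of $d^{n-j}$ branches. So $T^jx_0$ is supported on the level $|w|=j$ and
$$\|T^jx_0\|=\big(d^j(d^{n-j})^{p/2}\big)^{1/p}=d^{j/p}d^{(n-j)/2}=d^{j\gamma}\|x_0\|.\tag{11}$$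

For $p=2$ the same computation gives exponent $\gamma=0$ and no growth at all.

## 5. Exponentiating the shift alone produces no gap

For $0<\Omega<\pi$ and $m\ge1$ put
$$d_m=2^m,\qquad n_m=m,\qquad a_m=\Omega\,d_m^{-\gamma},$$
so that $a_m\to0$. Let $E^{(m)},T^{(m)},x_0^{(m)}$ be the corresponding objects and $X=\big(\bigoplus_mE^{(m)}\big)_{\ell^p}$. Let $W=\bigoplus_ma_mT^{(m)}$, so $\|W\|\le\Omega$ by (10). On each branch $a_mT^{(m)}_k$ is tiny for large $m$; on the whole tree the powers of $W$ have size $\Omega^j$. The natural first attempt is $B=e^W$, for which $\|B^{is}\|$ should be about $e^{\Omega s}$.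

The attempt fails because the resolvent also sees the whole tree. By (11), $\|W^j\|\ge\Omega^j$ for all $j$ (take $m\ge j$), so $W$ has spectral radius $\Omega$. Let $U_\phi$ be multiplication by $e^{i\phi|v|}$, an isometry; then $U_\phi WU_\phi^{-1}=e^{i\phi}W$. So $\sigma(W)$ is rotation invariant and contains the circle of radius $\Omega$. By spectral mapping $e^{i\Omega}\in\sigma(B)$, so $B$ cannot have a smaller angle than $\Omega$. In fact $\sigma(B)\subseteq\{|\arg z|\le\Omega\}$, and $\lambda R(\lambda,B)$ tends to $I$ at $\infty$ and to $0$ at $0$, so $B$ is sectorial with $\omega(B)=\Omega$; by Lemma 1, $\omega_H(B)=\Omega$.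

The trouble is that at $|\lambda|\approx1$ the resolvent $R(\lambda,B)$ applies one and the same function to all branches at once. The remedy is to place the branches at different dyadic scales. Then a given $\lambda$ meets only a few branches at its own scale, and for the others $\lambda R(\lambda,\cdot)$ is nearly $I$ or nearly $0$, with geometrically small errors. The imaginary powers pay nothing for the change of scale, because $(2^{-i})^{is'}$ has modulus $1$ for integers $i$ and real $s'$ (in the exponent, $is'$ is imaginary).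

## 6. The operator $A=\bigoplus_m D^{(m)}e^{a_mT^{(m)}}$

Fix a bijection $\iota:K\to\{1,\dots,N\}$ and let $D$ be multiplication by $2^{-\iota(k)}$ on $E_k$. Since $D$ is scalar on each $T$-invariant space $E_k$, it commutes with $T$. Let $D^{(m)}$ be the copy of $D$ on $E^{(m)}$ and put
$$A_m=D^{(m)}e^{a_mT^{(m)}},\qquad A=\bigoplus_mA_m\ \text{ on }X,\qquad A_m|_{E_k}=2^{-\iota(k)}e^{a_mT_k}.\tag{12}$$
By (8) and (10), $\|A_m\|\le e^{a_m\|T^{(m)}\|}\le e^\Omega$, so $A$ is bounded. Each $A_m$ is an invertible matrix with spectrum $\{2^{-1},\dots,2^{-N}\}$, because $T$ is nilpotent. Hence $A$ is injective, and its range contains all finitely supported sequences of blocks, so it is dense.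

We need function calculus on one branch. For $f(w)=\sum_jf_jw^j$ holomorphic near $0$ put $f(a_mT_k)=\sum_{j\le n_m}f_ja_m^jT_k^j$. As $T_k^{n_m+1}=0$, the map $f\mapsto f(a_mT_k)$ is an algebra homomorphism, and it depends only on finitely many Taylor coefficients.

**Lemma 2.** Let $\Gamma_m\subset\Sigma_\theta$ be a contour as in Lemma 1 for $A_m$, and let $g$ be holomorphic on $\Sigma_\theta$. Put $g(A_m)=\frac1{2\pi i}\int_{\Gamma_m}g(z)R(z,A_m)\,dz$ and $h_k(w)=g(2^{-\iota(k)}e^w)$, holomorphic for $|w|<\theta$. Then $g(A_m)|_{E_k}=h_k(a_mT_k)$.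

*Proof.* For $|w|<\theta$ we have $|\operatorname{Im}w|<\theta$, so $2^{-\iota(k)}e^w\in\Sigma_\theta$ and $h_k$ is defined. For $w$ near $0$ the point $2^{-\iota(k)}e^w$ lies inside $\Gamma_m$, and Cauchy's formula gives $h_k(w)=\frac1{2\pi i}\int_{\Gamma_m}g(z)(z-2^{-\iota(k)}e^w)^{-1}dz$. Taylor coefficients at $w=0$ may be taken under the integral. The homomorphism sends $(z-2^{-\iota(k)}e^w)^{-1}$ to $(z-2^{-\iota(k)}e^{a_mT_k})^{-1}=R(z,A_m)|_{E_k}$. So it sends $h_k$ to $g(A_m)|_{E_k}$. $\square$

## 7. Resolvents see one branch at a time: $\omega(A)=0$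

Let $\theta\in(0,\pi)$. We show
$$\sup\big\{\|\lambda R(\lambda,A_m)\|:m\ge1,\ \lambda\ne0,\ \theta\le|\arg\lambda|\le\pi\big\}<\infty.\tag{13}$$
Then for each such $\lambda$ the operator $\bigoplus_mR(\lambda,A_m)$ is bounded, so $\lambda\in\rho(A)$ and $\|\lambda R(\lambda,A)\|$ is bounded uniformly in $\lambda$. As $\theta\in(0,\pi)$ is arbitrary, $A$ is sectorial with $\omega(A)=0$.

**Step 1: dispose of finitely many blocks.** Since $a_m\to0$, only finitely many $m$ have $a_m>\theta/4$. For each single $m$, $A_m$ is an invertible matrix with spectrum in $(0,\infty)$. So $\lambda R(\lambda,A_m)$ is continuous on $\{\lambda\ne0,|\arg\lambda|\ge\theta\}$, tends to $I$ as $|\lambda|\to\infty$ and to $0$ as $\lambda\to0$; hence it is bounded there. From now on $a=a_m\le\theta/4$.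

**Step 2: the scalar function on a branch.** The aim is to write the resolvent on $E_k$ as a function of $aT_k$ and estimate that function. Let $\zeta_k=\lambda2^{\iota(k)}$, so $|\arg\zeta_k|\ge\theta$, and for $\zeta=\zeta_k$ put
$$f_\zeta(z)=\frac\zeta{\zeta-e^z}.$$
For $|z|\le\theta/2$ we have $e^{-\pi}\le|e^z|\le e^\pi$ and $|\arg e^z|\le\theta/2$. So the arguments of $\zeta$ and $e^z$ differ modulo $2\pi$ by at least $\min(\theta/2,\pi-\theta/2)=\theta/2$. With $c=\sin(\theta/2)$, (1) gives $|\zeta-e^z|\ge c\max(|\zeta|,|e^z|)$. Thus $f_\zeta$ is holomorphic near $\{|z|\le\theta/2\}$, and there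
$$|f_\zeta(z)-1|=\frac{|e^z|}{|\zeta-e^z|}\le\frac{e^\pi}{c|\zeta|},\qquad|f_\zeta(z)|\le\frac{|\zeta|}{c|e^z|}\le\frac{e^\pi}c|\zeta|.\tag{14}$$
By (12) and the homomorphism property, $\lambda R(\lambda,A_m)|_{E_k}=\zeta_k(\zeta_k-e^{aT_k})^{-1}=f_{\zeta_k}(aT_k)$.

**Step 3: from the function to the operator.** This is where power-boundedness on a branch is used. If $f(z)=\sum f_jz^j$ is holomorphic near $\{|z|\le\theta/2\}$, then Cauchy's estimates, (9) and $a\le\theta/4$ give
$$\|f(aT_k)\|\le\sum_j|f_j|a^j\le\sum_j(\theta/2)^{-j}(\theta/4)^j\sup_{|z|\le\theta/2}|f|=2\sup_{|z|\le\theta/2}|f|.\tag{15}$$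

**Step 4: sum over the branches.** We can afford the crude bound (7) because the errors are geometric. Let $Q$ be the coordinate projection onto the span of the $E_k$ with $|\zeta_k|\ge1$; it is contractive. On those $E_k$ compare with the identity, on the others with $0$. By (7), (14), (15),
$$\|\lambda R(\lambda,A_m)\|\le\|Q\|+\sum_{|\zeta_k|\ge1}\|(f_{\zeta_k}-1)(aT_k)\|+\sum_{|\zeta_k|<1}\|f_{\zeta_k}(aT_k)\|\le1+\frac{2e^\pi}c\Big(\sum_{|\zeta_k|\ge1}\frac1{|\zeta_k|}+\sum_{|\zeta_k|<1}|\zeta_k|\Big).$$
The numbers $|\zeta_k|=|\lambda|2^{\iota(k)}$ are distinct members of a geometric progression of ratio $2$, so each sum is at most $1+\frac12+\frac14+\dots=2$. The total is at most $1+8e^\pi/c$, independent of $m$ and $\lambda$. This proves (13). $\square$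

The smallness of $a_m$ was used only in the form $a_m\le\theta/4$. Since $a_md_m^\gamma=\Omega$ is kept fixed, this is what forces $d_m\to\infty$.

## 8. Imaginary powers see the whole tree: $\omega_H(A)=\Omega$

**Step 1: the calculus is bounded for every $\theta\in(\Omega,\pi)$.** Here the aim is an upper bound that uses (10) and the cheap multiplier bound (8) instead of the sum (7). Let $\varphi\in H_0^\infty(\Sigma_\theta)$. The contour integral converges absolutely and $R(z,A)=\bigoplus_mR(z,A_m)$, so $\varphi(A)=\bigoplus_m\varphi(A_m)$. Lemma 1 applies to $A_m$, whose spectrum is in $(0,\infty)$, so $\varphi(A_m)$ is given by (3). Lemma 2 then gives $\varphi(A_m)|_{E_k}=h_k(a_mT_k)$ with $h_k(w)=\varphi(2^{-\iota(k)}e^w)$. This $h_k$ is holomorphic on $\{|w|<\theta\}$ and bounded by $\|\varphi\|_\infty$. Write $h_k(w)=\sum_jc_{k,j}w^j$. Cauchy's estimates on circles of radius increasing to $\theta$ give $|c_{k,j}|\le\theta^{-j}\|\varphi\|_\infty$. Let $M_j$ be multiplication by $c_{k,j}$ on $E_k$; by (8), $\|M_j\|\le\theta^{-j}\|\varphi\|_\infty$.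 Then $\varphi(A_m)=\sum_{j=0}^{n_m}M_ja_m^j(T^{(m)})^j$, and by (10)
$$\|\varphi(A_m)\|\le\sum_j\theta^{-j}\|\varphi\|_\infty(a_md_m^\gamma)^j=\sum_j(\Omega/\theta)^j\|\varphi\|_\infty\le\frac\theta{\theta-\Omega}\|\varphi\|_\infty.$$
So $\|\varphi(A)\|\le\frac\theta{\theta-\Omega}\|\varphi\|_\infty$, and $\omega_H(A)\le\Omega$.

**Step 2: a bounded calculus controls imaginary powers.** For the lower bound, suppose $A$ has a bounded $H^\infty(\Sigma_\theta)$-calculus with constant $C$, for some $\theta\in(0,\pi)$. The function $z^{is}$ is not in $H_0^\infty$, so we approximate it. For $s\ge0$ and $r=1,2,\dots$ let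
$$\varphi_r(z)=z^{is}\,\frac r{r+z}\cdot\frac{rz}{1+rz}.$$
On $\Sigma_\theta$, $|z^{is}|\le e^{\theta s}$. With $\kappa=\kappa_\theta$, (2) applied to $z/r$ gives $|\frac r{r+z}|\le\kappa^{-1}\min(1,r/|z|)$, and (2) applied to $rz$ gives $|\frac{rz}{1+rz}|\le\kappa^{-1}\min(1,r|z|)$. So $\varphi_r\in H_0^\infty(\Sigma_\theta)$ and $\|\varphi_r\|_\infty\le e^{\theta s}\kappa^{-2}$. Also $\varphi_r\to z^{is}$ uniformly on compact subsets of $\Sigma_\theta$, in particular on $\Gamma_m$. By (3), $\varphi_r(A_m)\to A_m^{is}$, where $A_m^{is}$ is defined as in Lemma 2 with $g(z)=z^{is}$. Since $\varphi_r(A)=\bigoplus_m\varphi_r(A_m)$,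
$$\|A_m^{is}\|\le C'e^{\theta s}\quad\text{for all }m\text{ and }s\ge0,\qquad C'=C\kappa^{-2}.\tag{16}$$

**Step 3: imaginary powers of $A_m$ are large.** We compute $A_m^{is}$ and test it on $x_0^{(m)}$. By Lemma 2, with $h_k(w)=(2^{-\iota(k)}e^w)^{is}=2^{-is\iota(k)}e^{isw}$, we get $A_m^{is}=Ue^{isa_mT^{(m)}}$, where $U$ multiplies $E_k$ by a number of modulus $1$ and is an isometry by (6). Hence $\|e^{isa_mT^{(m)}}\|\le C'e^{\theta s}$. In
$$e^{isa_mT^{(m)}}x_0^{(m)}=\sum_j\frac{(isa_m)^j}{j!}(T^{(m)})^jx_0^{(m)}$$
the $j$-th term lives on level $|w|=j$. The coordinate projection onto that level is contractive, so for $j\le n_m=m$, by (11),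
$$C'e^{\theta s}\ge\frac{(sa_m)^j}{j!}\,\frac{\|(T^{(m)})^jx_0^{(m)}\|}{\|x_0^{(m)}\|}=\frac{(sa_md_m^\gamma)^j}{j!}=\frac{(s\Omega)^j}{j!}.$$
As $m$ is arbitrary, this holds for all $j\ge0$ and $s\ge0$, with $C'$ independent of $j$ and $s$.

**Step 4: conclude $\theta\ge\Omega$.** Individual Taylor terms must be added up without losing exponential growth. For $q\in(0,1)$ multiply by $q^j$ and sum over $j$: $e^{q\Omega s}\le\frac{C'}{1-q}e^{\theta s}$ for all $s\ge0$. Letting $s\to\infty$ gives $q\Omega\le\theta$, and $q\to1$ gives $\Omega\le\theta$. So $\omega_H(A)\ge\Omega$. $\square$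

For $1<p<2$ we now have, on $X=X_p$, a bounded injective operator with dense range, $\omega(A)=0$, and $\omega_H(A)=\Omega$.

## 9. The case $p>2$ by transposition

Let $2<p<\infty$ and $p'=p/(p-1)\in(1,2)$, and let $A$ be the operator just built on $X_{p'}$. The bilinear pairing $\sum_m\sum_{v,k}x_m(v,k)y_m(v,k)$ identifies $(X_{p'})^*$ isometrically with $X_p$, the space defined by the same formulas with exponent $p$ and the same $d_m,n_m$, since $X_{p'}$ is an $\ell^{p'}$-sum of spaces $\ell^2(K)$. For the transpose $A'=\bigoplus_mA_m^T$ on $X_p$ we have $\rho(A')=\rho(A)$ and $R(\lambda,A')=R(\lambda,A)'$. Integrating, $\varphi(A')=\varphi(A)'$. All norms are equal, so $A'$ is sectorial with $\omega(A')=0$ and $\omega_H(A')=\Omega$, with a bounded calculus at every $\theta\in(\Omega,\pi)$. It is bounded, and it is injective with dense range because each $A_m^T$ is invertible.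

## 10. From $X_p$ to $\ell^p$ by Rademacher projections

**Step 1: angles of direct sums.** We record how angles behave under sums, to fill up complements. Let $Y=Y_1\oplus Y_2$ topologically and $B=B_1\oplus B_2$, with each $B_i$ sectorial and having a bounded calculus at some angle. Resolvents and $\varphi(B)$ split, so $\omega(B)=\max_i\omega(B_i)$. For $\theta>\omega(B)$, $B$ has a bounded $H^\infty(\Sigma_\theta)$-calculus if and only if both $B_i$ do. Since bounded calculi pass to larger angles, $\omega_H(B)=\max_i\omega_H(B_i)$. Both angles are unchanged under similarity.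

**Step 2: $X_p$ is isomorphic to a complemented subspace of $\ell^p$, for $1<p<\infty$.** (A subspace is complemented if it is the range of a bounded projection.) By (6), $X_p$ is a countable $\ell^p$-sum of spaces $\ell^2_{N_i}$, so it suffices to embed $\ell^2_N$ in a finite-dimensional $\ell^p$ with constants independent of $N$. Let $r_1,\dots,r_N$ be the coordinate functions on $\{\pm1\}^N$ with uniform probability. Define
$$J_N:\ell^2_N\to L^p(\{\pm1\}^N),\quad J_Nb=\sum_ib_ir_i,\qquad Q_Nf=(\mathbb E[fr_i])_{i\le N}.$$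
Since $\mathbb E[r_ir_j]$ is $1$ for $i=j$ and $0$ otherwise, $Q_NJ_N=I$. Khintchine's inequality in $L^p$ bounds $\|J_N\|$ uniformly in $N$. Moreover
$$\Big|\sum_i(Q_Nf)_i\overline{b_i}\Big|=\Big|\mathbb E\Big[f\sum_i\overline{b_i}r_i\Big]\Big|\le\|f\|_p\Big\|\sum_i\overline{b_i}r_i\Big\|_{p'},$$
so Khintchine's inequality in $L^{p'}$ bounds $\|Q_N\|$ uniformly. Now $L^p(\{\pm1\}^N)$ is isometric to $\ell^p_{2^N}$, by scaling with $2^{-N/p}$. Taking $\ell^p$-sums over $i$ we get bounded $J:X_p\to\ell^p$ and $Q:\ell^p\to X_p$ with $QJ=I$. Then $JQ$ is a projection onto $JX_p$. Also $\ker Q\ne0$: it contains the constant functions in each summand, as $\mathbb E[r_i]=0$. For $N=2$, for instance, $J_2b=b_1r_1+b_2r_2$ takes the four values $\pm b_1\pm b_2$, and $\ker Q_2$ is spanned by $1$ and $r_1r_2$.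

**Step 3: proof of Theorem 1, with one more parameter.** We transport $A$ to $\ell^p$ and choose the operator on the complement so as to prescribe $\omega(A)$ too. Let $A$ be the operator on $X_p$ from Section 6 if $p<2$, or its analogue $A'$ from Section 9 if $p>2$. Let $0\le\omega<\Omega$. On $\ell^p=JX_p\oplus\ker Q$ put
$$\tilde A=JAQ+e^{i\omega}(I-JQ).$$
Since $\tilde AJx=JAx$, it is similar to $A$ on $JX_p$, and it equals $e^{i\omega}$ on $\ker Q$. So $\tilde A$ is bounded and injective with dense range. By Step 1 and the scalar case of Section 1,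
$$\omega(\tilde A)=\max(0,\omega)=\omega,\qquad\omega_H(\tilde A)=\max(\Omega,\omega)=\Omega,$$
and the calculus is bounded at every $\theta\in(\Omega,\pi)$. For $\omega=0$ this is Theorem 1. $\blacksquare$

## 11. Every pair of angles: proof of Theorem 2(a)

**Step 1: no other pairs.** This is the easy inclusion. Always $0\le\omega(A)\le\omega_H(A)<\pi$; the last inequality holds because $\omega_H(A)$ is the infimum of a nonempty subset of $(\omega(A),\pi)$.

**Step 2: all pairs occur when $\ell^p$ is complemented.** Let $Y=Y_1\oplus Y_2$ with $Y_1$ isomorphic to $\ell^p$ for some $p\in(1,\infty)\setminus\{2\}$. The pair $(\omega,\omega)$ is realized by $e^{i\omega}I$. For $\omega<\Omega$ take a copy of $\tilde A$ on $Y_1$ and $e^{i\omega}I$ on $Y_2$ (if $Y_2=0$, only the former). By Section 10, Step 1, the pair is $(\omega,\Omega)$. These operators are bounded and injective with dense range.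

It remains to find a complemented copy of $\ell^p$ in every infinite-dimensional $L^p(S,\mu)$.

**Step 3: disjoint sets.** We find pairwise disjoint measurable $S_1,S_2,\dots$ with $0<\mu(S_i)<\infty$. For $G$ of finite measure let $n(G)\in\{0,1,\dots,\infty\}$ be the supremum of the numbers of pairwise disjoint subsets of $G$ of positive measure.

*Some $n(G)=\infty$.* If $G=G'\cup G''$ is a disjoint union, then $n(G)\le n(G')+n(G'')$, because each set of positive measure in a disjoint family in $G$ meets $G'$ or $G''$ in positive measure. So one of $n(G'),n(G'')$ is infinite. Since $n(G)\ge2$, we can split $G$ into two sets of positive measure. Call $H_1$ one with $n(H_1)=\infty$, and $S_1$ the other. Split $H_1$ in the same way into $S_2$ and $H_2$ with $n(H_2)=\infty$, and so on.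

*All $n(G)$ finite, but unbounded.* Start with $B_0=\emptyset$. Given $B_j$ of finite measure, choose $G$ of finite measure with $n(G)>n(B_j)$. Then $S_{j+1}=G\setminus B_j$ has positive measure, since otherwise $n(G)\le n(B_j)$. Put $B_{j+1}=B_j\cup G$. The $S_j$ are disjoint.

*$n(G)$ bounded.* This cannot happen. Let $G$ attain the maximum $n$, with disjoint subsets $G_1,\dots,G_n$ of positive measure. Let $\mu(F)<\infty$. Then $F\setminus\bigcup_iG_i$ is null, since otherwise $n(G\cup F)\ge n+1$. And for each $i$ one of $F\cap G_i$, $G_i\setminus F$ is null, since otherwise $G_i$ could be split and $n(G)\ge n+1$. So $1_F$ lies, modulo null sets, in the span of $1_{G_1},\dots,1_{G_n}$. Hence the integrable simple functions span a finite-dimensional space, which is closed. They are dense in $L^p$, so $L^p(S,\mu)$ is finite-dimensional, a contradiction.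

**Step 4: the projection.** We check that normalized indicators span a complemented $\ell^p$. Let $g_i=\mu(S_i)^{-1/p}1_{S_i}$. These are disjointly supported unit vectors, so $\|\sum b_ig_i\|_p=\|b\|_{\ell^p}$, and their closed span is isometric to $\ell^p$. Put $Pf=\sum_i\big(\int fg_i^{p-1}d\mu\big)g_i$. Since $(p-1)p'=p$, $\|g_i^{p-1}\|_{p'}=1$, and Hölder's inequality on $S_i$ gives $|\int fg_i^{p-1}d\mu|\le\|f1_{S_i}\|_p$. Hence $\|Pf\|_p^p\le\sum_i\|f1_{S_i}\|_p^p\le\|f\|_p^p$. Finally $Pg_i=g_i$, because $\int g_i^p\,d\mu=1$. So $P$ is a contractive projection onto the span, and Step 2 applies to $L^p(S,\mu)$. $\blacksquare$
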